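# Gluing 4-regular graphs at a broken triangle: the $c_2$-invariant and the descendants of $K_5$

All graphs are finite and loopless. Throughout, $p$ is an arbitrary prime, $p=2$ included, and $P=p-1$.

## 1. The sum $\Gamma_1\#\Gamma_2$

For $i=1,2$ let $\Gamma_i$ be a simple 4-regular graph with $n_i$ vertices and with a chosen triangle $A_iB_iC_i$. The vertex $A_i$ has two further neighbors, and we name them:
$$N(A_i)=\{B_i,C_i,d_i,h_i\}.$$

**Definition (the sum).** Take $\Gamma_1-A_1$ and $\Gamma_2-A_2$ disjointly, delete the edges $B_1C_1$ and $B_2C_2$, identify $C_1$ with $C_2$ to one vertex $C$, and add the four edges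
$$B_1B_2,\qquad B_1h_2,\qquad B_2h_1,\qquad d_1d_2 .$$
The result is $\Gamma=\Gamma_1\#\Gamma_2$. (It depends on the triangles and on the labels, which the notation suppresses.)

Let us check degrees. The vertex $C_i$ loses its edges to $A_i$ and $B_i$, so two edges remain on each side and $C$ has degree 4. The vertex $B_i$ loses $A_i$ and $C_i$ and gains two new edges. Each of $d_i,h_i$ loses $A_i$ and gains one new edge. So $\Gamma$ is 4-regular. It is simple, because the new edges are distinct and join the two sides, and because the neighbors of $C$ on the two sides are distinct. It has $n_1+n_2-3$ vertices.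

**Example.** Take $\Gamma_1=\Gamma_2=K_5$. Then $\Gamma$ has the 7 vertices $C,B_1,d_1,h_1,B_2,d_2,h_2$. Its edges are the triangles $B_id_ih_i$, the edges $Cd_i,Ch_i$, and the four new edges, 14 in all. The pairs that are *not* adjacent form the 7-cycle
$$C,\ B_1,\ d_2,\ h_1,\ h_2,\ d_1,\ B_2,\ C .$$
Write $C_n(1,2)$ for the graph on $\mathbb Z/n$ in which $i$ is adjacent to $i\pm1$ and $i\pm2$. In $C_7(1,2)$ the non-adjacent pairs are $i,i\pm3$, which also form a 7-cycle. So $K_5\#K_5\cong C_7(1,2)$.

The sum does two things at once. It destroys every triangle through $A_i$ or through the edge $B_iC_i$, and (this is the main point of the talk) it multiplies $c_2$-invariants up to a sign. Together these effects refute a conjecture, which we now state.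

## 2. Kirchhoff polynomials, $c_2$, and descendants of $K_5$

**Definition (completed primitive).** A connected 4-regular graph is *completed primitive* if every 4-edge cut separates off a single vertex. For a completed primitive graph $\Gamma$ and a vertex $v$, the graph $\Gamma-v$ is a *decompletion* of $\Gamma$, and $\Gamma$ is the *completion* of $\Gamma-v$. A *4-point graph* is a decompletion of some completed primitive graph. For example, in $K_5$ a set of 2 or 3 vertices has 6 edges leaving it, so $K_5$ is completed primitive. Its only decompletion is $K_4$.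

**Definition (Kirchhoff polynomial).** $\Psi_G=\sum_T\prod_{e\notin E(T)}x_e$, summed over the spanning trees $T$ of $G$. It is $0$ if $G$ is disconnected. For a triangle, $\Psi=x_1+x_2+x_3$.

For a polynomial $f$ over $\mathbb Z$ in $r$ variables let $[f]_p$ be the number of zeros of $f$ in $\mathbb F_p^r$.

**Definition ($c_2$-invariant).** For a graph $G$ with at least 3 vertices,
$$c_2^{(p)}(G)=\frac{[\Psi_G]_p}{p^2}\bmod p ,$$
a sequence indexed by the primes. It is applied to decompletions, not to 4-regular graphs themselves. That $p^2$ divides $[\Psi_G]_p$ will be proved for all graphs that we need. We usually write $c_2$ for $c_2^{(p)}$.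

**Definition (double triangle expansion).** Let a 4-regular graph contain a triangle on $a,b,c$, and let $bx$ be an edge with $x\notin\{a,c\}$. The expansion deletes $ac$ and $bx$ and adds a new vertex $w$ adjacent to $a,b,c,x$. The result is 4-regular and contains the two triangles $abw$ and $bwc$, which share the edge $bw$. The inverse operation is *double triangle reduction*. A *$K_5$ descendant* is a graph obtained from $K_5$ by finitely many, possibly zero, expansions.

**Examples.** Let $K_5$ have vertices $a,b,c,x,y$ and expand. The result is simple on 6 vertices, and its non-adjacent pairs are $ac$, $bx$, $wy$. So it is the octahedron $C_6(1,2)$, in which the non-adjacent pairs are $i,i+3$. Next, in $C_n(1,2)$ with $n\ge6$, expand with $(a,b,c)=(0,1,2)$ and $x=3$. This deletes $02$ and $13$ and adds $w$ adjacent to $0,1,2,3$. In the cyclic order $0,1,w,2,3,\dots$ adjacency again means distance at most 2, so the result is $C_{n+1}(1,2)$. Hence all $C_n(1,2)$ with $n\ge6$ are $K_5$ descendants.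

**Known result.** If $\Gamma$ is a $K_5$ descendant and $v$ is any vertex of $\Gamma$, then $c_2^{(p)}(\Gamma-v)=-1$ for every prime $p$. (The value is $-1$ for $K_4$, and $c_2$ is unchanged by double triangle expansions.) We quote this.

**Conjecture (Brown/Schnetz).** A 4-point graph $G$ has $c_2^{(p)}(G)=-1$ for all primes $p$ if and only if $G\cong\Gamma-v$ for some $K_5$ descendant $\Gamma$ and some vertex $v$ of $\Gamma$.

The "if" half is the known result. The "only if" half is false, and the conjecture is therefore disproved. Here are the statements we shall prove.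

**Theorem A.** Let $\Gamma$ have the 19 vertices $C$ and $B_k,s_k,d_k,e_k,f_k,g_k,h_k,i_k,j_k$ ($k=1,2$), with the edges
$$Bs,\ Bf,\ Cs,\ Cg,\ sd,\ si,\ de,\ dj,\ he,\ hi,\ hj,\ ef,\ eg,\ fg,\ fi,\ gj,\ ij$$
for each index $k$ (all letters except $C$ carry the index $k$), together with $B_1B_2,\ B_1h_2,\ B_2h_1,\ d_1d_2$. Then $\Gamma$ is completed primitive, $c_2^{(p)}(\Gamma-C)=-1$ for all primes $p$, and $\Gamma-C$ is not a decompletion of any $K_5$ descendant.

**Theorem B.** Let $\Gamma=\Gamma_1\#\Gamma_2$ be as in Section 1, with $n_1,n_2\ge5$, and suppose that $C_2$ has a neighbor $v\notin\{A_2,B_2,d_2,h_2\}$ in $\Gamma_2$. Then for every prime $p$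
$$c_2^{(p)}(\Gamma-C)=-\,c_2^{(p)}(\Gamma_1-C_1)\;c_2^{(p)}(\Gamma_2-C_2).$$

**Theorem C.** For every $n\ge19$ there is a completed primitive graph on $n$ vertices in which no two triangles share an edge and which has a decompletion with $c_2^{(p)}=-1$ for all $p$. Consequently, for no finite set $\mathcal F$ of 4-regular graphs is every completed primitive graph having a decompletion with $c_2\equiv-1$ obtained from members of $\mathcal F$ by double triangle expansions.

Theorem B feeds the other two: two factors equal to $-1$ give $-(-1)(-1)=-1$. So a sum of two $K_5$ descendants keeps the value $-1$ at every prime simultaneously. What remains is to choose the summands so that the sum is visibly not a $K_5$ descendant. The test is the following observation.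

**Remark 1.** A graph obtained by at least one double triangle expansion contains two distinct triangles sharing an edge, namely $abw$ and $bwc$ from the last expansion. In particular every $K_5$ descendant other than $K_5$ contains such a pair.

## 3. Which triangles survive a sum

We look for $K_5$ descendants $\Gamma_1,\Gamma_2$ whose sum has *no* two triangles sharing an edge. A triangle of $\Gamma_i$ that avoids $A_i$ and the edge $B_iC_i$ is still a triangle of $\Gamma_1\#\Gamma_2$. So every pair of edge-sharing triangles in $\Gamma_i$ must be hit by $A_i$ or by $B_iC_i$.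

The first thing to try is the handiest descendants, and they all fail.

- In $K_5$ the triangles $Bdh$ and $Cdh$ survive and share $dh$.
- In the octahedron, write $A',B',C'$ for the vertices not adjacent to $A,B,C$ respectively. The triangles $A'BC'$ and $A'B'C'$ survive and share $A'C'$.
- In $C_n(1,2)$ with $n\ge7$ three steps from $\{\pm1,\pm2\}$ add up to $0$ modulo $n$ only in the form $\pm(1+1-2)$, since their sum has absolute value at most 6. So the triangles are exactly $T_i=\{i,i+1,i+2\}$, and $T_i,T_{i+1}$ share an edge. Removing $A$ destroys three cyclically consecutive $T_i$. An edge $\{i,i+1\}$ lies in the two triangles $T_{i-1},T_i$ and an edge $\{i,i+2\}$ lies only in $T_i$. As $ABC$ is one of the triangles on $BC$, the deletion of $BC$ destroys at most one more. Of the $n-3\ge4$ consecutive triangles avoiding $A$, at most one is lost, so two consecutive ones survive.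

The failure shows what is needed: the summand may have only the pairs of edge-sharing triangles that the operation can kill. We ask for the extreme case.

**Definition (special).** A simple 4-regular graph is *special* if exactly one pair of its triangles shares an edge. We write the pair as $ABC$ and $BCs$, with common edge $BC$ and $s\ne A$.

**Remark 2.** In a special graph let $N(A)=\{B,C,d,h\}$. Then neither $d$ nor $h$ is adjacent to $B$ or to $C$. For instance, if $B$ were adjacent to $d$, the triangle $ABd$ would share $AB$ with $ABC$; it is not $BCs$ because it contains $A$, so there would be a second pair. The other cases are the same.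

Removing $A$ and $BC$ kills both triangles of the pair. A special $K_5$ descendant is not one of the graphs just tried, so we must build one; this is done in Section 8. First come the connectivity of sums and the product formula.

## 4. Edge cuts under expansion and under the sum

For a set $S$ of vertices let $\delta(S)$ be the set of edges between $S$ and its complement $S^c$. In a 4-regular graph $|\delta(S)|$ equals $4|S|$ minus twice the number of edges inside $S$, so it is even. Consider the property

**(P)** $|\delta(S)|\ge6$ whenever $|S|\ge2$ and $|S^c|\ge2$.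

A single vertex has $|\delta|=4$, so a 4-regular graph with (P) is connected and every 4-edge cut separates off a single vertex: (P) implies completed primitive. With at least 4 vertices (P) also implies simple, since a double edge $uv$ would give $|\delta(\{u,v\})|\le4$.

In this section $[\,\cdot\,]$ is $1$ if the statement inside is true and $0$ otherwise.

**Lemma 1.** Double triangle expansion preserves (P) for graphs on at least 5 vertices. Hence all $K_5$ descendants satisfy (P) and are simple.

*Proof.* Let $\hat\Gamma$ arise from $\Gamma$ via $a,b,c,x,w$, and write $\hat\delta$ for cuts in $\hat\Gamma$. Since $\Gamma$ is simple, $N_\Gamma(b)=\{a,c,x,y\}$ with four distinct vertices, and $N_{\hat\Gamma}(b)=\{a,c,w,y\}$. Suppose $|S|,|S^c|\ge2$ and $|\hat\delta(S)|\le4$; we look for a contradiction.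

**Case 1: $b$ and $w$ lie on the same side.** Exchanging $S$ and $S^c$ if needed, let $b,w\notin S$. The edge $wx$ is cut in $\hat\Gamma$ exactly when $bx$ is cut in $\Gamma$. The edges $wa,wc$ are new and $ac$ is lost. So
$$|\hat\delta(S)|-|\delta_\Gamma(S)|=[a\in S]+[c\in S]-[a,c\text{ separated by }S]\ge0 .$$
Thus $|\delta_\Gamma(S)|\le4$, and (P) for $\Gamma$ forces $V(\Gamma)\setminus S$ to have at most one element. It contains $b$, so it is $\{b\}$ and $S^c=\{b,w\}$. But $b$ and $w$ are joined by exactly one edge, so $|\hat\delta(S)|=8-2=6$, a contradiction. We record what was shown: *if $b,w\notin S'$ and $|S'|\ge2$, then $|\hat\delta(S')|\ge6$.*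

**Case 2: $b$ and $w$ are separated.** Let $b\in S$, $w\notin S$. Exactly one of $ab,aw$ is cut, exactly one of $cb,cw$ is cut, and $bw$ is cut. So $|\hat\delta(S)|\ge3$, and by parity it is $4$. Let $k=|\{a,c,y\}\cap S|$. The vertex $b$ has $k$ neighbors in $S$ and $4-k$ outside. Moving $b$ out of $S$ gives $|\hat\delta(S\setminus\{b\})|=4+k-(4-k)=2k$.

If $k\le2$, then $|\hat\delta(S\setminus\{b\})|\le4$ and neither $b$ nor $w$ lies in $S\setminus\{b\}$. By Case 1 this set has at most one element, so $|S|=2$. As $b$ lies on no double edge, $|\hat\delta(S)|\ge8-2=6$, a contradiction.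

If $k=3$, then $a,b,c\in S$. Moving $w$ into $S$ removes the three cut edges $wa,wb,wc$ and changes the status of $wx$, so $|\hat\delta(S\cup\{w\})|\le4-3+1=2$. The complement of $S\cup\{w\}$ contains neither $b$ nor $w$, so by Case 1 it has at most one element. It is nonempty because $|S^c|\ge2$. So it is a single vertex and its cut has 4 edges, a contradiction.

Finally, $K_5$ satisfies (P), since its cuts with both sides of size at least 2 have 6 edges. $\square$

**Lemma 2.** If $\Gamma_1$ and $\Gamma_2$ satisfy (P), so does $\Gamma=\Gamma_1\#\Gamma_2$.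

*Proof.* **Step 1: comparing cuts.** Let $V_k=V(\Gamma_k)\setminus\{A_k,C_k\}$. Let $|S|,|S^c|\ge2$ in $\Gamma$, and assume $C\notin S$. Put $S_k=S\cap V_k$. Let $\iota_k$ be the number of cut edges of $\Gamma$ inside $V_k\cup\{C\}$. Let $\beta_k,\eta_k,\theta_k\in\{0,1\}$ say whether $B_k,h_k,d_k$ lie in $S$. The edges of $\Gamma_k$ not counted in $\iota_k$ are $A_kB_k,A_kC_k,A_kd_k,A_kh_k,B_kC_k$. With $C_k$ outside,
$$|\delta_{\Gamma_k}(S_k)|=\iota_k+2\beta_k+\eta_k+\theta_k,$$
$$|\delta_{\Gamma_k}(S_k\cup\{A_k\})|=\iota_k+(1-\beta_k)+1+(1-\theta_k)+(1-\eta_k)+\beta_k=\iota_k+4-\eta_k-\theta_k .$$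
Property (P) for $\Gamma_k$, and 4-regularity for single vertices, give:

- $\iota_k\ge2+\eta_k+\theta_k$ if $\emptyset\ne S_k\ne V_k$ (use $S_k\cup\{A_k\}$);
- $\iota_k\ge6-2\beta_k-\eta_k-\theta_k$ if $|S_k|\ge2$ (the complement contains $A_k,C_k$);
- $\iota_k=4-2\beta_k-\eta_k-\theta_k$ if $|S_k|=1$;
- $\iota_k=0$ if $S_k=\emptyset$, and $\iota_k=2$ if $S_k=V_k$ (two edges at $C$ on side $k$).

Moreover $|\delta_\Gamma(S)|=\iota_1+\iota_2+\chi$, where
$$\chi=[\beta_1\ne\beta_2]+[\beta_1\ne\eta_2]+[\beta_2\ne\eta_1]+[\theta_1\ne\theta_2].$$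

**Step 2: the cases.** (i) *Both $S_k$ are nonempty and proper.* Let $\sigma=\eta_1+\theta_1+\eta_2+\theta_2$. Then $\iota_1+\iota_2\ge4+\sigma$. If $\sigma\ge1$, parity gives $|\delta_\Gamma(S)|\ge6$. If $\sigma=0$, then $\chi=[\beta_1\ne\beta_2]+\beta_1+\beta_2$, while $\iota_k\ge4$ if $\beta_k=0$ and $\iota_k\ge2$ if $\beta_k=1$ (second and third bullets). For $\beta_1+\beta_2=0,1,2$ the total is at least $8$, $6+2=8$, $4+2=6$.

(ii) *$S_2=\emptyset$.* Then $\chi=2\beta_1+\eta_1+\theta_1$, so $|\delta_\Gamma(S)|=|\delta_{\Gamma_1}(S_1)|\ge6$ by (P), since $|S_1|=|S|\ge2$ and the complement contains $A_1,C_1$.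

(iii) *$S_2=V_2$ and $S_1$ is nonempty and proper.* Then $\iota_2=2$ and $\chi=4-2\beta_1-\eta_1-\theta_1$, so by the first bullet
$$|\delta_\Gamma(S)|=\iota_1+6-2\beta_1-\eta_1-\theta_1\ge8-2\beta_1\ge6 .$$

The definition of the sum is symmetric in the indices, so the cases with $1$ and $2$ exchanged are covered. Finally, $S_1=V_1,S_2=V_2$ would make $S^c=\{C\}$, and $S_1=S_2=\emptyset$ would make $S$ empty; both are excluded. $\square$

## 5. Forest polynomials and the identity $tu=\sigma_1\sigma_2+\sigma_1\sigma_3+\sigma_2\sigma_3$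

Let $N$ be a graph with some distinct vertices marked as *terminals*, and let $\pi$ be a partition of the terminals. Set
$$\Phi_N^{\pi}=\sum_F\prod_{e\notin F}x_e ,$$
summed over the spanning forests $F$ of $N$ with exactly one tree for each block of $\pi$, that tree containing exactly the terminals of its block. So every tree contains a terminal. For three terminals $1,2,3$ write
$$t=\Phi^{123}=\Psi_N,\qquad \sigma_1=\Phi^{1|23},\quad \sigma_2=\Phi^{2|13},\quad \sigma_3=\Phi^{3|12},\qquad u=\Phi^{1|2|3}.$$
If we forget that $3$ is a terminal, it may lie in either tree, so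
$$\Phi^{1|2}=\sigma_1+\sigma_2, \tag{1}$$
and likewise for the other pairs.

**Example.** Let $N$ be a triangle with vertices $1,2,3$, and let $x_i$ be the variable of the edge opposite $i$. Then $t=x_1+x_2+x_3$, $\sigma_1=x_2x_3$, $\sigma_2=x_1x_3$, $\sigma_3=x_1x_2$, $u=x_1x_2x_3$. Here $tu=\sigma_1\sigma_2+\sigma_1\sigma_3+\sigma_2\sigma_3$ by inspection. This is a general fact.

**Lemma 3.** For every graph $N$ with three terminals,
$$tu=\sigma_1\sigma_2+\sigma_1\sigma_3+\sigma_2\sigma_3. \tag{2}$$

*Proof.* Give the edges the weights $1/x_e$, let $L$ be the weighted Laplacian, and let $M$ be $L$ without row and column $3$. The all-minors matrix tree theorem (Chaiken 1982) expresses minors of $L$ by forests weighted with $\prod_{e\in F}1/x_e$. Multiplying by $\prod_ex_e$ turns this weight into $\prod_{e\notin F}x_e$. In this sense, up to the common factor $\prod_ex_e$: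

- $\det M$ is $t$;
- $\det M^{1,1}$ (row and column 1 removed) is $\Phi^{1|3}=\sigma_1+\sigma_3$, and $\det M^{2,2}$ is $\sigma_2+\sigma_3$;
- $\det M^{12,12}$ is $u$;
- $\det M^{1,2}$ deletes from $L$ the rows $1,3$ and the columns $2,3$. The theorem sums over two-tree forests in which each tree contains exactly one of $1,3$ and exactly one of $2,3$. So one tree contains $3$ and the other $1$ and $2$. There is only one pattern, so the sign is constant and the minor is $\pm\sigma_3$.

As $M$ is symmetric, the Jacobi–Dodgson identity $\det M\,\det M^{12,12}=\det M^{1,1}\det M^{2,2}-\det M^{1,2}\det M^{2,1}$ reads $tu=(\sigma_1+\sigma_3)(\sigma_2+\sigma_3)-\sigma_3^2$, which is (2). $\square$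

We also need one divisibility statement. It is an instance of the fact that $p^2$ divides $[\Psi_G]_p$ for graphs with at least 3 vertices, for which the reference is Brown–Schnetz, *A K3 in $\phi^4$*. Identity (2) gives a direct proof of what we need. Recall the Chevalley–Warning theorem: a polynomial over $\mathbb F_p$ in $r\ge1$ variables of degree less than $r$ (the zero polynomial included) has a number of zeros divisible by $p$.

**Lemma 4.** Let $K$ be a graph with at least 3 vertices and $m\ge1$ edges, and let $a\ne b$ be vertices of $K$. Put $t=\Psi_K$ and $s=\Phi_K^{a|b}$. Then the number of points of $\mathbb F_p^m$ with $t=s=0$ is divisible by $p$.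

*Proof.* Let $V=V(K)$. A two-tree spanning forest has $|V|-2$ edges. We use induction on $m$.

**Base $m=1$.** The graph $K$ is disconnected, so $t=0$. A forest counted in $s$ has $|V|-2\ge1$ edges, so it is the single edge, and $s$ is the constant $0$ or $1$. The count is $p$ or $0$.

**Step, $a$ isolated.** Then $t=0$ and $s=\Psi_{K-a}$ has degree at most $m-(|V|-2)<m$. Use Chevalley–Warning.

**Step, an edge $z$ joins $a$ and $b$.** Let $L=K\setminus z$, with $t_L=\Psi_L$, $s_L=\Phi_L^{a|b}$. Then $t=z\,t_L+s_L$ and $s=z\,s_L$. Counting $z=0$ and $z\ne0$ separately,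
$$\#\{t=s=0\}=\#\{s_L=0\}+(p-1)\,\#\{s_L=t_L=0\}.$$
The first term is divisible by $p$ by Chevalley–Warning, since $\deg s_L\le(m-1)-(|V|-2)<m-1$. The second is divisible by $p$ by induction, since $L$ has the same vertices and $m-1\ge1$ edges.

**Step, an edge $z$ joins $a$ to $d\ne b$.** Let $L=K\setminus z$ with terminals $a,b,d$ and polynomials $t_L,\sigma_a,\sigma_b,\sigma_d,u_L$. Distinguish whether $z$ lies in the tree or forest. Removing $z$ from a spanning tree leaves a forest separating $a$ and $d$. Removing $z$ from a forest separating $a$ and $b$ leaves a forest of type $a|b|d$, and conversely. With (1),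
$$t=\alpha z+\beta,\quad s=\alpha'z+\beta',\qquad \alpha=t_L,\ \beta=\sigma_a+\sigma_d,\ \alpha'=\Phi_L^{a|b}=\sigma_a+\sigma_b,\ \beta'=u_L .$$
Fix the other variables. If $\alpha=\alpha'=0$, the number of common zeros $z$ is $p$ or $0$. Otherwise it is $1$ if $\alpha\beta'-\alpha'\beta=0$ and $0$ if not. Hence
$$\#\{t=s=0\}\equiv\#\{\alpha\beta'-\alpha'\beta=0\}-\#\{\alpha=\alpha'=0\}\pmod p .$$
The second count is divisible by $p$ by induction. By (2), $\alpha\beta'-\alpha'\beta=t_Lu_L-(\sigma_a+\sigma_b)(\sigma_a+\sigma_d)=-\sigma_a^2$. So the first count is $\#\{\sigma_a=0\}$, and $\deg\sigma_a\le(m-1)-(|V|-2)<m-1$. Use Chevalley–Warning. $\square$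

## 6. $c_2$ as a single coefficient

For a set $E$ of variables let $\langle F\rangle_E$ be the coefficient of $\prod_{e\in E}x_e^{P}$ in $F$, modulo $p$; it is a polynomial in the variables outside $E$. We may extract variables in several stages. If $F_1$ and $F_2$ involve only the disjoint sets $E_1$ and $E_2$, then $\langle F_1F_2\rangle_{E_1\cup E_2}=\langle F_1\rangle_{E_1}\langle F_2\rangle_{E_2}$.

**Lemma 5.** Let $G$ have $\ell+1$ vertices and $2\ell$ edges, $\ell\ge3$, and let $v$ be a vertex of degree 3 with distinct neighbors $\nu_1,\nu_2,\nu_3$. Put $H=G-v$ with terminals $\nu_1,\nu_2,\nu_3$ and polynomials $t,\sigma_1,\sigma_2,\sigma_3,u$. Then $p^2$ divides $[\Psi_G]_p$, and for each $j\in\{1,2,3\}$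
$$c_2^{(p)}(G)=-\big\langle (t\,\sigma_j)^{P}\big\rangle_{E(H)} .$$

A decompletion $\Gamma-C$ of a simple 4-regular graph on $n\ge5$ vertices has this shape with $\ell=n-2$: it has $n-1$ vertices and $2n-4$ edges, and the neighbors of $C$ become 3-valent.

*Proof.* Let $r=2\ell-3=|E(H)|$. This is odd and at least $3$.

**Step 1: integrate out the star at $v$, to get $c_2$ as a point count in $H$.** Let $a_i$ be the variable of $v\nu_i$. A spanning tree of $G$ uses one, two or three edges at $v$. Using (1),
$$\Psi_G=t(a_1a_2+a_1a_3+a_2a_3)+(\sigma_2+\sigma_3)a_1+(\sigma_1+\sigma_3)a_2+(\sigma_1+\sigma_2)a_3+u .$$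
Fix a point of $\mathbb F_p^r$ and count the zeros $(a_1,a_2,a_3)$.

If $t\ne0$, put $b_i=a_i+\sigma_i/t$. By (2), $\Psi_G=t\,(b_1b_2+b_1b_3+b_2b_3)$. The equation $b_1(b_2+b_3)+b_2b_3=0$ has one solution $b_1$ for each of the $p(p-1)$ pairs with $b_2+b_3\ne0$. If $b_3=-b_2$ it forces $b_2=0$ and leaves $b_1$ free. In total there are $p(p-1)+p=p^2$ zeros.

If $t=0$ and some $\sigma_i+\sigma_j\ne0$, the equation is linear and not constant, with $p^2$ zeros.

If $t=0$ and all $\sigma_i+\sigma_j=0$, then all $\sigma_i=0$. This is clear for odd $p$. For $p=2$ it says $\sigma_1=\sigma_2=\sigma_3=\sigma$, and (2) gives $0=3\sigma^2=\sigma^2$. The number of zeros is $p^3$ if $u=0$ and $0$ otherwise.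

With $Z=\{t=\sigma_1=\sigma_2=\sigma_3=0\}\subseteq\mathbb F_p^r$ we get
$$[\Psi_G]_p=p^2\,(p^r-\#Z)+p^3\,\#\{x\in Z:u(x)=0\},\qquad c_2(G)\equiv-\#Z\pmod p. \tag{3}$$

**Step 2: reduce from four equations to two.** By symmetry take $j=3$. Where $t=0$, (2) reads $\sigma_1\sigma_2+\sigma_1\sigma_3+\sigma_2\sigma_3=0$. If also $\sigma_3=0$, then $\sigma_1\sigma_2=0$. Hence
$$\#\{t=\sigma_3=0\}=\#\{t=\sigma_1=\sigma_3=0\}+\#\{t=\sigma_2=\sigma_3=0\}-\#Z .$$
The first two terms on the right vanish modulo $p$. Indeed, if $t=0$ and $\sigma_1+\sigma_3=0$, then (2) gives $0=\sigma_2(\sigma_1+\sigma_3)+\sigma_1\sigma_3=-\sigma_1^2$, so $\sigma_1=\sigma_3=0$. Thus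
$$\{t=\sigma_1=\sigma_3=0\}=\{t=\sigma_1+\sigma_3=0\}=\{\Psi_H=\Phi_H^{\nu_1|\nu_3}=0\}.$$
Since $H$ has $\ell\ge3$ vertices and $r\ge3$ edges, Lemma 4 says that this set has size divisible by $p$. The same holds with $\sigma_2$ in place of $\sigma_1$. So $\#\{t=\sigma_3=0\}\equiv-\#Z\equiv c_2(G)$.

**Step 3: reduce from two equations to one.** We have $\deg t\le r-(\ell-1)=\ell-2<r$ and $\deg\sigma_3\le r-(\ell-2)=\ell-1<r$. By Chevalley–Warning $[t]_p\equiv[\sigma_3]_p\equiv0$. By inclusion–exclusion $\#\{t=\sigma_3=0\}=[t]_p+[\sigma_3]_p-[t\sigma_3]_p$, so $c_2(G)\equiv-[t\sigma_3]_p$.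

**Step 4: turn the count into a coefficient.** Let $F=t\sigma_3$, of degree at most $(\ell-2)+(\ell-1)=r$. By Fermat, $[F]_p\equiv\sum_x(1-F(x)^{P})\equiv-\sum_xF(x)^{P}$, as $p\mid p^r$. The sum $\sum_{x\in\mathbb F_p}x^k$ is $-1$ if $k$ is a positive multiple of $P$, and $0$ for all other $k\ge0$. So a monomial of $F^P$ contributes only if all $r$ exponents are positive multiples of $P$. As the degree is at most $rP$, all exponents equal $P$, and the contribution is $(-1)^r$ times the coefficient. Hence $[F]_p\equiv-(-1)^r\langle F^P\rangle=\langle F^P\rangle$, because $r$ is odd. $\square$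

**Example.** For $G=K_4$ the graph $H$ is the triangle of Section 5. In $Z$ two of the $x_i$ vanish, and then $t=0$ kills the third. So $\#Z=1$, with $u=0$ there. Formula (3) gives $[\Psi_{K_4}]_p=p^2(p^3-1)+p^3=p^5+p^3-p^2$, and $c_2(K_4)=-1$. The coefficient formula agrees: $\langle\big((x_1+x_2+x_3)\,x_2x_3\big)^P\rangle=1$, since only $x_1^P$ from the first factor can be used.

**Lemma 6.** Modulo $p$, the coefficient of $z^P$ in $\big((\alpha z+\beta)(\alpha'z+\beta')\big)^P$ is $(\alpha\beta'-\alpha'\beta)^P$.

*Proof.* The coefficient is $\sum_{i=0}^P\binom Pi\binom P{P-i}(\alpha\beta')^i(\alpha'\beta)^{P-i}$. Since $\binom{p-1}i\equiv(-1)^i$, the squared binomials are $1$, and the coefficient is $\sum_i(\alpha\beta')^i(\alpha'\beta)^{P-i}$. On the other hand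
$$(\alpha\beta'-\alpha'\beta)^P\equiv\sum_i(-1)^i(-1)^{P-i}(\alpha\beta')^i(\alpha'\beta)^{P-i}=(-1)^P\sum_i(\alpha\beta')^i(\alpha'\beta)^{P-i},$$
and $(-1)^P\equiv1$ modulo $p$, also for $p=2$. $\square$

## 7. The product formula

We prove Theorem B. Let $G=\Gamma-C$, $G_i=\Gamma_i-C_i$ and $H_i=\Gamma_i-\{A_i,C_i\}$. Then $G_i$ is $H_i$ together with the 3-valent vertex $A_i$ joined to $B_i,d_i,h_i$. The graph $G$ is the disjoint union of $H_1$ and $H_2$ with four more edges, whose variables we call
$$x:\ B_1B_2,\qquad y:\ B_1h_2,\qquad w:\ B_2h_1,\qquad q:\ d_1d_2 .$$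
All of $G,G_1,G_2$ come from simple 4-regular graphs on at least 5 vertices, so Lemma 5 applies to each of their 3-valent vertices.

**Step 1: choose where to apply Lemma 5.** For $G_1$ use the vertex $A_1$. Let $t,\sigma_B,\sigma_d,\sigma_h,u$ be the polynomials of $H_1$ with terminals $B_1,d_1,h_1$. Lemma 5 gives
$$\big\langle(t\,\sigma_B)^P\big\rangle_{E(H_1)}=-c_2(G_1). \tag{4}$$
With $k=n_1-4$, the graph $H_1$ has $k+2$ vertices and $2n_1-7=2k+1$ edges. So $t$, each $\sigma$, and $u$ are homogeneous of degrees $k$, $k+1$, $k+2$.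

For $G$ and $G_2$ use the vertex $v$ of the hypothesis. It lies in $H_2$, is different from $B_2,d_2,h_2$, and is not adjacent to $A_2$. So it has the same three neighbors $\nu_1,\nu_2,\nu_3$ in $G$ and in $G_2$, all of them in $R:=H_2-v$. (This is what the hypothesis on $v$ is for.) Both $G-v$ and $G_2-v$ are now $R$ with something glued on at $B_2,h_2,d_2$. For $G_2$ it is the star at $A_2$. For $G$ it is $H_1$ with its four edges.

**Step 2: separate $R$ from what is glued to it.** Let $N$ be a graph with terminals $B_2,h_2,d_2$ that meets $R$ exactly in these three vertices. Put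
$$\mathcal P_N^1=\Psi_{N\cup R},\qquad \mathcal P_N^2=\Phi_{N\cup R}^{\nu_3|\nu_1\nu_2},$$
the polynomials $t$ and $\sigma_3$ of Lemma 5. For a partition $\pi$ of $\{B_2,h_2,d_2\}$ let $R/\pi$ be $R$ with the terminals in each block identified. Let $V_\pi^1$ (resp. $V^2_\pi$) be $\sum_F\prod_{e\in E(R)\setminus F}x_e$ over those $F\subseteq E(R)$ that form in $R/\pi$ a spanning tree (resp. a spanning forest with two trees, one containing $\nu_3$ and the other $\nu_1,\nu_2$). Take a forest counted in $\mathcal P_N^1$ or $\mathcal P_N^2$. Each of its components meets $R$, so each component of its part in $N$ contains a terminal. That part is therefore a forest counted in exactly one $\Phi_N^\pi$. Contracting its trees identifies the terminals according to $\pi$, and the whole is admissible exactly if the part in $R$ is admissible in $R/\pi$. So $\mathcal P^j_N=\sum_\pi\Phi_N^\pi V_\pi^j$. Write $V_0$ for the discrete partition, $V_{hd},V_{Bd},V_{Bh}$ when the indicated two terminals are merged, and $V_3$ when all are merged. With the polynomials $t_N,\sigma_B^N,\sigma_h^N,\sigma_d^N,u_N$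 of $N$,
$$\mathcal P_N^j=u_NV_0^j+\sigma_B^NV_{hd}^j+\sigma_h^NV_{Bd}^j+\sigma_d^NV_{Bh}^j+t_NV_3^j\qquad(j=1,2). \tag{5}$$

*A tempting shortcut, and where it stops.* For the star with edge variables $z_B,z_h,z_d$ the five polynomials are $t_N=1$, $\sigma_i^N=z_i$, $u_N=z_Bz_h+z_Bz_d+z_hz_d$. By (2), any $N$ with $t_N\neq0$ gives $t_N$ times the star expression with $z_i=\sigma_i^N/t_N$. So one would like to take the computation for $G_2$ and substitute. But a coefficient of a product of powers does not behave well under a rational substitution, and for $G$ we must extract the coefficient in all variables of $H_1$ as well. The way out is to use only a part of this homogeneity: extract one edge first, find the same quadratic form for $G_2$ and for $G$, and then let a degree count and a binomial coefficient remove everything unwanted.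

**Step 3: extract the edge at $d_2$, for both graphs at once.** In both cases $d_2$ has degree 1 in $N$. Let $M$ be a graph with terminals $B_2,h_2,\delta$, meeting $R$ only in $B_2,h_2$. Let $N$ be $M$ together with $d_2$ and one edge $q$ from $d_2$ to $\delta$. Put
$$T=t_M,\quad X=\Phi_M^{B_2|h_2\delta},\quad Y=\Phi_M^{h_2|B_2\delta},\quad S=\Phi_M^{\delta|B_2h_2},\quad u_M=\Phi_M^{B_2|h_2|\delta}.$$
Write $\{V_\pi,V_\rho\}=V_\pi^1V_\rho^2-V_\pi^2V_\rho^1$ and
$$\lambda=\{V_0,V_{hd}\},\qquad \mu=\{V_0,V_{Bd}\},\qquad \rho=\{V_0,V_{Bh}\}.$$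

**Lemma 7.** The coefficient of $q^P$ in $(\mathcal P_N^1\mathcal P_N^2)^P$ is $Q(X,Y,T)^P$ modulo $p$, where
$$Q(X,Y,T)=(X+Y)(\lambda X+\mu Y)-\rho XY+T\,\big(\ell_1X+\ell_2Y+\ell_3T\big)$$
and $\ell_1,\ell_2,\ell_3$ are polynomials in the variables of $R$ that do not depend on $M$.

*Proof.* If $q$ is not in the forest, then $d_2$ is alone in its tree and $\delta$ may lie in any other tree. If $q$ is in the forest, $\delta$ takes the place of $d_2$. So
$$t_N=T,\quad \sigma_B^N=X,\quad \sigma_h^N=Y,\quad \sigma_d^N=qT+S,\quad u_N=q(X+Y)+u_M ,$$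
where the last formula uses (1) for $M$. By (5), $\mathcal P_N^j=\alpha^jq+\beta^j$ with
$$\alpha=(X+Y)V_0+TV_{Bh},\qquad \beta=u_MV_0+XV_{hd}+YV_{Bd}+SV_{Bh}+TV_3 .$$
By Lemma 6 the coefficient of $q^P$ is $\Delta^P$ with $\Delta=\alpha^1\beta^2-\alpha^2\beta^1$. The brackets are bilinear and antisymmetric, so
$$\Delta=(X+Y)\big(\lambda X+\mu Y+\rho S+\{V_0,V_3\}T\big)+T\big(-\rho\,u_M+\{V_{Bh},V_{hd}\}X+\{V_{Bh},V_{Bd}\}Y+\{V_{Bh},V_3\}T\big).$$
The bracket $\rho$ occurs with the factor $(X+Y)S-Tu_M$. By (2) for $M$, $Tu_M=XY+XS+YS$, so the factor is $-XY$. This gives $\Delta=Q(X,Y,T)$ with $\ell_1=\{V_0,V_3\}+\{V_{Bh},V_{hd}\}$, $\ell_2=\{V_0,V_3\}+\{V_{Bh},V_{Bd}\}$, $\ell_3=\{V_{Bh},V_3\}$. $\square$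

Set
$$Q_0(X,Y)=Q(X,Y,0)=\lambda X^2+(\lambda+\mu-\rho)XY+\mu Y^2,\qquad \kappa=\text{coefficient of }X^PY^P\text{ in }Q_0^P ,$$
where for the definition of $\kappa$ we treat $X,Y$ as indeterminates. So $\kappa$ involves only the variables of $R$.

**Step 4: the graph $G_2$ reads off $\kappa$.** Here $\delta=A_2$, $q=z_d$ is the edge $A_2d_2$, and $M$ is the path $B_2,A_2,h_2$ with edge variables $z_B,z_h$. So $T=1$, $X=z_B$, $Y=z_h$. By Lemma 7 we need the coefficient of $z_B^Pz_h^P$ in $Q(z_B,z_h,1)^P$. The polynomial $Q(z_B,z_h,1)$ has degree at most $2$ in $z_B,z_h$, with degree-2 part $Q_0(z_B,z_h)$. The monomial $z_B^Pz_h^P$ has the top degree $2P$, so its coefficient is $\kappa$. Lemma 5 for $G_2$ at $v$ gives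
$$\langle\kappa\rangle_{E(R)}=-c_2(G_2). \tag{6}$$

**Step 5: the graph $G$, the polynomials $X,Y,T$.** Now $\delta=d_1$, $q$ is the edge $d_1d_2$, and $M$ is $H_1$ with the vertices $B_2,h_2$ and the edges $x=B_1B_2$, $w=B_2h_1$, $y=B_1h_2$. We first leave out $h_2$. Let $K$ be $H_1$ with $B_2$ and the edges $x,w$, with terminals $B_2,B_1,d_1$. Distinguish which of $x,w$ lie in the forest.

*Spanning trees of $K$.* With only $x$ or only $w$ the part in $H_1$ is a spanning tree, and the missing edge contributes its variable: $wt$ and $xt$. With both, the part in $H_1$ separates $B_1$ from $h_1$: $\sigma_B+\sigma_h$.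

*Forests $B_2|B_1d_1$.* The edge $x$ is missing. If $w$ is missing too, we get $xwt$. If $w$ is present, $h_1$ lies with $B_2$ and apart from $B_1,d_1$: $x\sigma_h$.

*Forests $B_1|B_2d_1$.* Again $x$ is missing, and $w$ must be present to join $B_2$ to $d_1$: $x\sigma_B$.

Now attach $h_2$ to $B_1$ by $y$. For $t_M$ and for $\Phi_M^{B_2|h_2d_1}$ the edge $y$ must be present, and $B_1$ takes the place of $h_2$. For $\Phi_M^{h_2|B_2d_1}$ either $y$ is missing and the rest is a spanning tree of $K$, or $y$ is present and the rest is of type $B_1|B_2d_1$. Therefore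
$$T=(x+w)t+\sigma_B+\sigma_h,\qquad X=x\,(wt+\sigma_h),\qquad Y=yT+x\sigma_B . \tag{7}$$
(We never need $S$ or $u_M$: Lemma 7 has eliminated them.) By Lemma 7, the coefficient of $q^P$ in $(\mathcal P^1\mathcal P^2)^P$ for $G$ is $Q(X,Y,T)^P$ with these $X,Y,T$.

**Step 6: a degree count removes $T$.** In the variables of $H_1$ and $x,y,w$, the polynomials $X$ and $Y$ are homogeneous of degree $k+2$ and $T$ is homogeneous of degree $k+1$. Expand $Q(X,Y,T)^P$ into terms $X^iY^jT^l$ with $i+j+l=2P$, with coefficients in the variables of $R$. Such a term has degree $2P(k+2)-l$. The target monomial $x^Py^Pw^P\prod_{e\in E(H_1)}x_e^P$ has degree $3P+(2k+1)P=2P(k+2)$. So only $l=0$ contributes, and $Q(X,Y,T)^P$ may be replaced by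
$$Q_0(X,Y)^P=\sum_{i=0}^{2P}\kappa_i\,X^iY^{2P-i},\qquad \kappa_P=\kappa .$$

**Step 7: a binomial coefficient selects $i=P$.** Among $X,T,x,\sigma_B$ none contains $y$, so the coefficient of $y^P$ in $Y^{2P-i}=(yT+x\sigma_B)^{2P-i}$ is $\binom{2P-i}P T^P(x\sigma_B)^{P-i}$ for $i\le P$ and $0$ for $i>P$. If $i<P$, then $p\le2P-i$, so $p$ divides $(2P-i)!$ but not $P!\,(P-i)!$. Hence $\binom{2P-i}P\equiv0$. Only $i=P$ remains, and it contributes $\kappa\,X^PT^P$.

**Step 8: extract $x$ and $w$.** By (7), $X^P=x^P(wt+\sigma_h)^P$ already carries $x^P$, so in $T^P$ we set $x=0$. The coefficient of $x^P$ in $X^PT^P$ is $\big((wt+\sigma_h)(wt+\sigma_B+\sigma_h)\big)^P$. By Lemma 6 its coefficient of $w^P$ is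
$$\big(t(\sigma_B+\sigma_h)-t\sigma_h\big)^P=(t\,\sigma_B)^P .$$

**Step 9: assemble.** The factor $\kappa$ lives on $E(R)$ and $(t\sigma_B)^P$ on $E(H_1)$. By Lemma 5 for $G$ at $v$, and by (4) and (6),
$$c_2(G)=-\big\langle(t\sigma_B)^P\big\rangle_{E(H_1)}\,\langle\kappa\rangle_{E(R)}=-\big(-c_2(G_1)\big)\big(-c_2(G_2)\big)=-c_2(G_1)\,c_2(G_2).$$
This proves Theorem B. $\blacksquare$

(The example $K_5\#K_5$ of Section 1 is not covered: there every neighbor of $C_2$ is one of $A_2,B_2,d_2,h_2$.)

## 8. Descendants with exactly one pair of edge-sharing triangles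

We now supply the special graphs that Section 3 asked for.

**An 11-vertex special descendant $\Lambda_{11}$.** Start from the $K_5$ descendant $C_7(1,2)$:
$$0:1,2,5,6\quad 1:0,2,3,6\quad 2:0,1,3,4\quad 3:1,2,4,5\quad 4:2,3,5,6\quad 5:0,3,4,6\quad 6:0,1,4,5 .$$
Perform four expansions, with new vertices $7,8,9,10$. After each one we list the neighborhoods that have changed.

1. $(a,b,c)=(1,0,2)$, $x=5$: delete $12$ and $05$. Now $0:1,2,6,7$; $1:0,3,6,7$; $2:0,3,4,7$; $5:3,4,6,7$; $7:0,1,2,5$.
2. $(a,b,c)=(0,2,7)$, $x=4$: delete the edges $\{0,7\}$ and $\{2,4\}$. Now $0:1,2,6,8$; $2:0,3,7,8$; $4:3,5,6,8$; $7:1,2,5,8$; $8:0,2,4,7$.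
3. $(a,b,c)=(0,6,1)$, $x=5$: delete $\{0,1\}$ and $\{5,6\}$. Now $0:2,6,8,9$; $1:3,6,7,9$; $5:3,4,7,9$; $6:0,1,4,9$; $9:0,1,5,6$.
4. $(a,b,c)=(2,0,8)$, $x=9$: delete $\{2,8\}$ and $\{0,9\}$. Now $0:2,6,8,10$; $2:0,3,7,10$; $8:0,4,7,10$; $9:1,5,6,10$; $10:0,2,8,9$.

In each line the lists before it show that $a,b,c$ is a triangle and $bx$ an edge. Rename
$$A=2,\ B=0,\ C=10,\ s=8,\ d=7,\ e=1,\ f=6,\ g=9,\ h=3,\ i=4,\ j=5 .$$
The resulting graph $\Lambda_{11}$ is
$$\begin{array}{lll}
A: B,C,d,h & B: A,C,s,f & C: A,B,s,g\\
s: B,C,d,i & d: A,s,e,j & e: d,f,g,h\\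
f: B,e,g,i & g: C,e,f,j & h: A,e,i,j\\
i: s,f,h,j & j: d,g,h,i &
\end{array}$$
To find the triangles, list the adjacent pairs inside each neighborhood: $BC$ for $A$; $AC,Cs$ for $B$; $AB,Bs$ for $C$; $BC$ for $s$; none for $d$; $fg,eg,ef$ for $e,f,g$; $ij,hj,hi$ for $h,i,j$. So the triangles are exactly $ABC,\ BCs,\ efg,\ hij$. Only $ABC$ and $BCs$ share an edge. By Lemma 1 the graph is simple, and $\Lambda_{11}$ is special.

**Lemma 8.** For every $m\ge11$ there is a special $K_5$ descendant $\Lambda_m$ on $m$ vertices.

*Proof.* We show that a special $K_5$ descendant on $m$ vertices has an expansion that is special again. Let its pair be $ABC,BCs$, and let $N(A)=\{B,C,d,h\}$. Expand with $(a,b,c)=(B,A,C)$ and $x=h$: delete $BC$ and $Ah$, and add $w$ adjacent to $B,A,C,h$. The new graph is simple by Lemma 1.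

Triangles not containing $w$ are old triangles without the edge $BC$, so $ABC$ and $BCs$ are gone, and the survivors are pairwise edge-disjoint. Triangles containing $w$ correspond to adjacent pairs among $B,A,C,h$. The edges $BC$ and $Ah$ are deleted, and $h$ is not adjacent to $B$ or $C$ by Remark 2. So the pairs are $AB$ and $AC$, and the new triangles are $wAB$ and $wAC$, which share $wA$. If an old survivor shared an edge with a new triangle, it would contain $AB$ or $AC$. Then it would have shared that edge with $ABC$, and as it contains $A$ it is not $BCs$. This contradicts specialness of the old graph. So exactly one pair of triangles shares an edge. Start from $\Lambda_{11}$. $\square$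

**Lemma 9.** Let $\Gamma_1,\Gamma_2$ be special $K_5$ descendants with pairs $A_iB_iC_i$, $B_iC_is_i$, and let $\Gamma=\Gamma_1\#\Gamma_2$, formed with the triangles $A_iB_iC_i$ and with $d_i,h_i$ the other two neighbors of $A_i$ in either order. Then $\Gamma$ is completed primitive, no two triangles of $\Gamma$ share an edge, and $c_2^{(p)}(\Gamma-C)=-1$ for all primes $p$.

*Proof.* **Primitivity.** By Lemma 1 both $\Gamma_i$ satisfy (P), so $\Gamma$ does by Lemma 2.

**No triangle contains a new edge.** Suppose a triangle of $\Gamma$ contains one of $B_1B_2,B_1h_2,B_2h_1,d_1d_2$. If its third vertex is $C$, then both ends of the new edge are adjacent to $C$. But $B_i$ is not adjacent to $C$, since $B_iC_i$ was deleted, and $d_i$ is not adjacent to $C$ by Remark 2. Each new edge contains some $B_i$ or is $d_1d_2$, so this is impossible. If the third vertex is not $C$, it lies on one of the two sides, and then a second edge of the triangle joins the sides and is new too. The new edges form the path $h_2,B_1,B_2,h_1$ and the disjoint edge $d_1d_2$. So the third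 edge of the triangle is $h_2B_2$ or $h_1B_1$, and these are not edges by Remark 2.

**No two triangles share an edge.** By the preceding step every triangle of $\Gamma$ is a triangle of some $\Gamma_i$ that contains neither $A_i$ nor the edge $B_iC_i$. It is neither $A_iB_iC_i$ nor $B_iC_is_i$. As $\Gamma_i$ is special, those from the same $\Gamma_i$ are pairwise edge-disjoint. Triangles from different sides have no common edge.

**The invariant.** Take $v=s_2$, a neighbor of $C_2$. It is neither $A_2$ nor $B_2$, and it is neither $d_2$ nor $h_2$, because $s_2$ is adjacent to $B_2$ and these are not. So Theorem B applies. By the known result $c_2(\Gamma_i-C_i)=-1$ for $i=1,2$, and $c_2(\Gamma-C)=-(-1)(-1)=-1$ for every prime. $\square$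

## 9. The graph on 19 vertices and the infinite family

**Proof of Theorem A.** Delete $A$ and the edge $BC$ from $\Lambda_{11}$. The 17 remaining edges are exactly those listed in the theorem for one index $k$, and $N(A)=\{B,C,d,h\}$. So $\Gamma=\Lambda_{11}\#\Lambda_{11}$ with the labels as they stand. By Lemma 9, $\Gamma$ is completed primitive, $c_2^{(p)}(\Gamma-C)=-1$ for all $p$, and no two triangles of $\Gamma$ share an edge. (Its triangles are $e_kf_kg_k$ and $h_ki_kj_k$.) As $\Gamma$ has 19 vertices it is not $K_5$, so by Remark 1 it is not a $K_5$ descendant.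

It remains to rule out that $\Gamma-C$ is a decompletion of some *other* graph that is a descendant. Suppose $\Gamma-C\cong\Gamma'-v'$ with a $K_5$ descendant $\Gamma'$. In $\Gamma-C$ exactly the four neighbors of $C$ have degree 3, and all other vertices have degree 4. As $\Gamma'$ is 4-regular, $v'$ must be joined exactly once to each of the four corresponding vertices, and to nothing else. So the isomorphism extends to $\Gamma\cong\Gamma'$, and $\Gamma$ would be a $K_5$ descendant, a contradiction.

Hence $\Gamma-C$ is a 4-point graph with $c_2^{(p)}=-1$ for all primes $p$ that is not a decompletion of any $K_5$ descendant. The conjecture is disproved. $\blacksquare$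

**Proof of Theorem C.** For $m\ge11$ form $\Lambda_{11}\#\Lambda_m$ as in Lemma 9. It has $11+m-3=m+8$ vertices, so every number $n\ge19$ occurs, and Lemma 9 gives all the stated properties. In particular, by Remark 1, none of these graphs arises from any 4-regular graph by one or more double triangle expansions. If each of them were obtained from members of $\mathcal F$ by expansions, the number of expansions would have to be zero, and each of them would belong to $\mathcal F$. There are infinitely many of them, so $\mathcal F$ is not finite. $\blacksquare$
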